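# Mixed Monge–Ampère masses and mixed volumes of partial Okounkov bodies

## 1. Two ample line bundles on a surface

Let $X$ be a connected smooth projective surface and $L_1,L_2$ two ample line bundles. Can the number $(L_1\cdot L_2)$ be read off from convex bodies in the plane? We fix the notions, in any dimension $n$ where that costs nothing.

**Definition (valuations, flags).** A valuation here is a surjective map $v:\mathbb C(X)^\times\to\mathbb Z^n$, where $\mathbb Z^n$ carries a total group order, with $v(fg)=v(f)+v(g)$ and $v(f+g)\ge\min(v(f),v(g))$. To evaluate $v$ on a section of a line bundle, trivialize the bundle near the center of $v$ and evaluate $v$ on the resulting function. A flag $X=Y_0\supset Y_1\supset\dots\supset Y_n=\{p\}$ of smooth irreducible subvarieties with $\mathrm{codim}\,Y_i=i$ gives a valuation with center $p$. Put $s_0=s$; let $\nu_i$ be the order of vanishing of $s_{i-1}$ along $Y_i$ in $Y_{i-1}$; divide $s_{i-1}$ by the $\nu_i$-th power of a local equation of $Y_i$ at $p$ and restrict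 to $Y_i$ to get $s_i$. Then $v(s)=(\nu_1,\dots,\nu_n)$, ordered lexicographically.

**Definition (Okounkov body of a line bundle).** For a big line bundle $N$ put
$$K_m(N)=\tfrac1m\mathrm{conv}\,v\big(H^0(mN)\setminus0\big),\qquad \Delta_v(N)=\overline{\bigcup_mK_m(N)}.$$
Since $v(s^p)=p\,v(s)$, we have $K_m(N)\subset K_{pm}(N)$. So $K_{q!}(N)$ increases with $q$ and its union is dense in $\Delta_v(N)$; in particular $\Delta_v(N)$ is convex. Also $K_m(rN)=rK_{rm}(N)$, hence $\Delta_v(rN)=r\Delta_v(N)$.

**Definition (mixed volume).** For convex bodies $K_1,\dots,K_n\subset\mathbb R^n$, $\mathrm{vol}(K_1,\dots,K_n)$ is the coefficient of $\lambda_1\cdots\lambda_n$ in the polynomial $\mathrm{Leb}(\lambda_1K_1+\dots+\lambda_nK_n)$, $\lambda_i\ge0$. Thus $\mathrm{vol}(K,\dots,K)=n!\,\mathrm{Leb}(K)$. Mixed volumes are monotone under inclusion, invariant under translating each body separately, continuous for the Hausdorff distance and homogeneous of degree $1$ in each argument (Schneider, Section 5.1).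

For example, with $K_1=[0,a]\times[0,b]$ and $K_2=[0,c]\times[0,d]$ we get $\mathrm{Leb}(\lambda_1K_1+\lambda_2K_2)=(\lambda_1a+\lambda_2c)(\lambda_1b+\lambda_2d)$, so $\mathrm{vol}(K_1,K_2)=ad+bc$.

In this section I use one fact, reproved in every dimension as Lemma 4(ii): for $L$ ample on a surface, $\Delta_v(L)$ is a convex body and
$$2\,\mathrm{Leb}\,\Delta_v(L)=(L^2)\quad\text{for every }v.\tag{1}$$

**Proposition 1.** Let $L_1,L_2$ be ample on the surface $X$. Then $\mathrm{vol}(\Delta_v(L_1),\Delta_v(L_2))\le(L_1\cdot L_2)$ for every $v$, with equality for some flag valuation.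

*Proof.* **Upper bound.** The purpose is to compare two quadratic forms whose square terms agree. Let $p,q$ be positive integers. The product of a section of $L_1^{kp}$ and a section of $L_2^{kq}$ is a section of $(L_1^p\otimes L_2^q)^k$, and values add. So $pK_{kp}(L_1)+qK_{kq}(L_2)\subset K_k(L_1^p\otimes L_2^q)$. Letting $k$ run through factorials,
$$p\,\Delta_v(L_1)+q\,\Delta_v(L_2)\subset\Delta_v(L_1^p\otimes L_2^q).\tag{2}$$
Take areas and use (1) on the right:
$$p^2\mathrm{Leb}\,\Delta_v(L_1)+pq\,\mathrm{vol}(\Delta_v(L_1),\Delta_v(L_2))+q^2\mathrm{Leb}\,\Delta_v(L_2)\le\tfrac12p^2(L_1^2)+pq(L_1\cdot L_2)+\tfrac12q^2(L_2^2).$$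
By (1) the terms with $p^2$ and $q^2$ cancel. What remains is the claim.

**Lower bound.** The purpose is to find a flag for which each body contains an explicit segment. Let $m_1L_1$ be very ample, $C\in|m_1L_1|$ a smooth irreducible curve of genus $g$, $p\in C$, and $v$ the valuation of $X\supset C\supset\{p\}$. The section defining $C$ has value $(1,0)$, and a section of $m_1L_1$ not vanishing at $p$ has value $(0,0)$. So $\Delta_v(L_1)\supset[0,e_1/m_1]$. Put $d=\deg L_2|_C=m_1(L_1\cdot L_2)$. For $m\gg0$ the restriction $H^0(X,mL_2)\to H^0(C,mL_2|_C)$ is onto, and $mL_2|_C$ has a section vanishing at $p$ to order exactly $md-2g$, since $mL_2|_C(-(md-2g)p)$ has degree $2g$ and is globally generated. Lifting it gives the value $(0,md-2g)$. Together with a section not vanishing at $p$ and $m\to\infty$, $\Delta_v(L_2)\supset[0,de_2]$. Since $\mathrm{Leb}(\lambda_1[0,e_1/m_1]+\lambda_2[0,de_2])=\lambda_1\lambda_2d/m_1$, monotonicity gives $\mathrm{vol}(\Delta_v(L_1),\Delta_v(L_2))\ge d/m_1=(L_1\cdot L_2)$. $\square$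

**Example (the choice of $v$ matters).** Let $X=\mathbb P^1\times\mathbb P^1$ with affine coordinates $x,y$, $p=(0,0)$, and $L_1=\mathcal O(1,2)$, $L_2=\mathcal O(2,1)$, so $(L_1\cdot L_2)=1\cdot1+2\cdot2=5$. For the flag with $Y_1=\{x=0\}$, the values of $H^0(\mathcal O(ma,mb))$ are all $(i,j)$ with $0\le i\le ma$, $0\le j\le mb$. The bodies are $[0,1]\times[0,2]$ and $[0,2]\times[0,1]$, with mixed volume $5$. Now take for $Y_1$ the diagonal. A section of $\mathcal O(ma,mb)$ vanishing to order exactly $j$ on it is $(x-y)^jf$ with $f$ of bidegree $(ma-j,mb-j)$ and $f(z,z)\not\equiv0$. So $0\le j\le m\min(a,b)$, and since $x^iy^k$ restricts to $z^{i+k}$, the order of $f(z,z)$ at $0$ can be any integer from $0$ to $m(a+b)-2j$. Both bodies are then equal to $\{0\le t\le1,\ 0\le y\le3-2t\}$, of area $2$, and their mixed volume is $4<5$. A supremum over $v$ is needed.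

What changes in general? First, when $n\ge3$ the upper bound argument breaks; Section 3 shows where. Second, the line bundles we shall meet are big and globally generated but not ample. Third, and most seriously, the line bundles will carry singular metrics: the intersection number becomes a mass of positive currents, and the sections must lie in multiplier ideals. Then neither side is an intersection number.

## 2. Singular metrics, partial Okounkov bodies, and the two theorems

From now on $X$ is a connected smooth projective variety of dimension $n$. We write $h=e^{-2\varphi}$ with local weights $\varphi$ and $dd^c=\frac i\pi\partial\bar\partial$, so $c_1(L,h)=dd^c\varphi$ and $dd^c\log|s|$ is the divisor of $s$.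

**Definition (Hermitian big line bundle).** $(L,h)$ is a Hermitian line bundle if $h$ is a singular metric with $dd^c\varphi\ge0$, that is, the local weights are psh; we then call $\varphi$ a psh metric. It is a Hermitian big line bundle if $L$ is big. Psh metrics on $\mathbb Q$-line bundles are defined by scaling. The multiplier ideal is
$$\mathcal I(h^k)=\mathcal I(k\varphi)=\{f:\ |f|^2e^{-2k\varphi}\in L^1_{loc}\}.$$

**Definition (masses).** Products of currents are non-pluripolar products (Boucksom–Eyssidieux–Guedj–Zeriahi, Acta Math. 2010, §1): locally, $dd^c\varphi_1\wedge\dots\wedge dd^c\varphi_n$ is the increasing limit, as $j\to\infty$, of $\mathbf 1_{\bigcap_i\{\varphi_i>-j\}}\bigwedge_i dd^c\max(\varphi_i,-j)$. They are multilinear, do not charge pluripolar sets and are local in the plurifine topology. Consequently total masses do not change when we pull back by a modification or when we add $\log|s_D|$ to a weight, $D$ an effective divisor, because what changes is carried by a proper analytic subset.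

For a smooth closed real $(1,1)$-form $\theta$ on a compact complex manifold, $\mathrm{PSH}(Y,\theta)$ denotes the functions $u\not\equiv-\infty$ that are locally psh plus smooth with $\theta_u:=\theta+dd^cu\ge0$. We use one deep tool.

**(M) Monotonicity** (Darvas–Di Nezza–Lu, Anal. PDE 11 (2018), Thm 1.1). On a compact Kähler manifold $Y$, if $u_i,v_i\in\mathrm{PSH}(Y,\theta_i)$ and $v_i\le u_i+C$ for $i=1,\dots,n$, then
$$\int_Y\bigwedge_i(\theta_i+dd^cv_i)\le\int_Y\bigwedge_i(\theta_i+dd^cu_i).\tag{3}$$
In words: less singular metrics on the same bundles have larger mixed mass.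

**Definition (volume, $\mathcal I$-good, partial Okounkov body).** Put
$$\mathrm{vol}(L,h)=\lim_{k\to\infty}\frac{n!}{k^n}h^0\big(X,L^k\otimes\mathcal I(h^k)\big).$$
The metric $h$ is $\mathcal I$-good if $\int_Xc_1(L,h)^n=\mathrm{vol}(L,h)>0$. The partial Okounkov body $\Delta_v(L,h)$ is the convex body that is the Hausdorff limit of $\frac1k\overline{\mathrm{conv}}\{v(s):0\ne s\in H^0(X,L^k\otimes\mathcal I(h^k))\}$. That these limits exist is part of the setting.

**Example (a pole on the line).** On $\mathbb P^1$ let $L=\mathcal O(1)$, $0<c<1$, and $\varphi=c\log|x_0|+(1-c)\tfrac12\log(|x_0|^2+|x_1|^2)$. Let $p=\{x_0=0\}$, with local coordinate $z$. Then $z^j\in\mathcal I(k\varphi)$ at $p$ iff $j-kc>-1$, that is, iff $j\ge\lfloor kc\rfloor$. So $h^0(L^k\otimes\mathcal I(k\varphi))=k-\lfloor kc\rfloor+1$ and $\mathrm{vol}(L,h)=1-c$. The atom $c[p]$ of $dd^c\varphi$ is dropped by the non-pluripolar product, so the mass is also $1-c$: $h$ is $\mathcal I$-good. For $v=\mathrm{ord}_p$ the body is $[c,1]$; for $v=\mathrm{ord}_q$,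 $q\ne p$, it is $[0,1-c]$.

**Example (not $\mathcal I$-good).** Let $\nu$ be a probability measure without atoms on a compact polar Cantor set in $\mathbb C$, and $\varphi=\int\log|x_1-wx_0|\,d\nu(w)$ on $\mathcal O(1)$, so $dd^c\varphi=\nu$. There are no atoms, hence no Lelong numbers, hence $\mathcal I(k\varphi)=\mathcal O$ and $\mathrm{vol}(L,h)=1$. But $\nu$ is carried by a polar set, so the non-pluripolar mass is $0$.

The question, Conjecture 14.2.3 in "Singularities in global pluripotential theory" (https://github.com/MingchenXia/home), is whether the equality of Proposition 1 survives for $\mathcal I$-good metrics. It does.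

**Theorem 2.** Let $(L_i,h_i)$, $i=1,\dots,n$, be Hermitian big line bundles on $X$ with all $h_i$ $\mathcal I$-good. Then
$$\int_Xc_1(L_1,h_1)\wedge\dots\wedge c_1(L_n,h_n)=\sup_v\mathrm{vol}(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n)),$$
where $v:\mathbb C(X)^\times\to\mathbb Z^n$ runs over all surjective valuations of rank $n$.

The stronger form refers to nef and big line bundles built in Section 5. There we fix a very ample $G$ on $X$ and a modification $\pi_k:Y_k\to X$, $Y_k$ smooth, with $\mathcal I(h_i^k)\mathcal O_{Y_k}=\mathcal O(-D_{i,k})$ for all $i$, and put $N_{i,k}=\pi_k^*(L_i^k\otimes G)(-D_{i,k})$.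

**Theorem 3.** Let $(L_i,h_i)$ be Hermitian big line bundles with $\mathrm{vol}(L_i,h_i)>0$ ($\mathcal I$-goodness not assumed). Let $\mu=\lim_{k=2^j\to\infty}k^{-n}(N_{1,k}\cdots N_{n,k})$.

1. $\mathrm{vol}(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n))\le\mu$ for every $v$, and $\sup_v=\mu$. The supremum may be restricted to valuations of flags of smooth complete intersections on smooth birational models of $X$. Also $n!\,\mathrm{Leb}\,\Delta_v(L_i,h_i)=\mathrm{vol}(L_i,h_i)$ for every $v$.
2. Put $\kappa_i=1-\int_Xc_1(L_i,h_i)^n/\mathrm{vol}(L_i,h_i)$. Then $\kappa_i\in[0,1]$ and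
$$\prod_i(1-\kappa_i^{1/n})\cdot\sup_v\mathrm{vol}(\Delta_v(L_\bullet,h_\bullet))\le\int_Xc_1(L_1,h_1)\wedge\dots\wedge c_1(L_n,h_n)\le\sup_v\mathrm{vol}(\Delta_v(L_\bullet,h_\bullet)).\tag{4}$$
For equal pairs $(L_i,h_i)=(L,h)$, the right inequality is an equality iff $h$ is $\mathcal I$-good.
3. If all $L_i$ are ample and all $h_i$ have minimal singularities, the supremum is a maximum, attained by a flag valuation.

Theorem 2 is (4) with all $\kappa_i=0$. In the second example $\kappa=1$, the mass is $0$ and the supremum is $1$.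

**Facts on valuations.** Let $v$ be a valuation as above. It is trivial on $\mathbb C^\times$, because $\mathbb C^\times$ is divisible and $\mathbb Z^n$ has no nonzero divisible subgroup. By Abhyankar's inequality its residue field is algebraic over $\mathbb C$, so it equals $\mathbb C$. Consequently, for every finite-dimensional space $V$ of sections,
$$\#v(V\setminus0)=\dim V.\tag{5}$$
Indeed, if $s,s'$ have the same value $a$, then $s/s'$ has a residue $c\in\mathbb C^\times$ and $v(s-cs')>a$. So $V_{\ge a}/V_{>a}$ has dimension $1$ if $a\in v(V\setminus 0)$ and $0$ otherwise. Sections with distinct values are linearly independent, so the filtration is finite and (5) follows. Units at the center have value $0$, so $v(s)$ does not depend on the trivialization. If $Y\to X$ is a modification, the center on $Y$ maps to the center on $X$, so values of sections are compatible with pull-back; and $v$ is also a valuation of $\mathbb C(Y)=\mathbb C(X)$.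

## 3. The upper bound for line bundles: Hilbert functions instead of volumes

Let us try the argument of Proposition 1 for $n=3$. Inclusion (2) gives, for $\lambda_i\ge 0$, that the cubic form $\frac16((\sum\lambda_iL_i)^3)-\mathrm{Leb}(\sum\lambda_i\Delta_v(L_i))$ is nonnegative, and its coefficients at $\lambda_i^3$ vanish. We want its coefficient at $\lambda_1\lambda_2\lambda_3$ to be nonnegative. This does not follow: the form
$$\lambda_1^2\lambda_2+\lambda_2^2\lambda_3+\lambda_3^2\lambda_1-\lambda_1\lambda_2\lambda_3$$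
is nonnegative on the orthant (the first three terms are at least $3\lambda_1\lambda_2\lambda_3$ by the arithmetic–geometric mean inequality), has no pure cubes, and has coefficient $-1$ at $\lambda_1\lambda_2\lambda_3$. An inequality between values of polynomials does not give an inequality between coefficients.

The way out is to realize the difference as the leading part of the Hilbert polynomial of a multigraded module. Such a leading part is an intersection form of nef classes on a cycle, so each of its coefficients is nonnegative.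

**Lemma 4.** Let $Y$ be smooth projective, birational to $X$.

(i) If $N_1,\dots,N_n$ are globally generated big line bundles on $Y$, then for every $v$ and all large $r$, $\mathrm{vol}(K_r(N_1),\dots,K_r(N_n))\le(N_1\cdots N_n)$.

(ii) If $N$ is nef and big with a globally generated multiple, then $\Delta_v(N)$ is a convex body and $n!\,\mathrm{Leb}\,\Delta_v(N)=(N^n)$ for every $v$.

(iii) In (i), $\mathrm{vol}(\Delta_v(N_1),\dots,\Delta_v(N_n))\le(N_1\cdots N_n)$ for every $v$.

*Proof of (i).* Put $V_i=H^0(Y,rN_i)$, $A_i=v(V_i\setminus0)$, a finite set, and $P_i=\mathrm{conv}\,A_i=rK_r(N_i)$. We must show $\mathrm{vol}(P_1,\dots,P_n)\le r^n(N_1\cdots N_n)$ for large $r$.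

**Step 1: the differences of $A_1$ generate $\mathbb Z^n$.** This ensures later that sumsets fill up the lattice. Choose $x_j\in\mathbb C(X)^\times$ with $v(x_j)=e_j$, and an effective divisor $D$ on $Y$ with all $x_j\in H^0(\mathcal O(D))$. Since $N_1$ is big, for all large $r$ there is $0\ne t_0\in H^0(rN_1-D)$. Multiplying $t_0$ by $x_j$ and by $1$, both viewed in $H^0(\mathcal O(D))$, gives two elements of $V_1$ with quotient $x_j$. So $e_j\in A_1-A_1$. Fix such an $r$, large enough that the map given by $|rN_1|$ is generically finite onto its image.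

**Step 2: two ideals.** We compare the algebra of actual sections with the algebra of their values. Put $x^a=\prod_jx_j^{a_j}$, so $v(x^a)=a$, and for $f\ne0$ let $\mathrm{lc}(f)\in\mathbb C^\times$ be the residue of $f\,x^{-v(f)}$; it is multiplicative. Trivialize the $N_i$ near the center of $v$. For $a\in A_i$ pick $s_{i,a}\in V_i$ with $v(s_{i,a})=a$ and $\mathrm{lc}(s_{i,a})=1$. For fixed $i$ they have distinct values and there are $\dim V_i$ of them by (5), so they form a basis of $V_i$. Let $S=\mathbb C[z_{i,a}]$, $\mathbb N^n$-graded with $\deg z_{i,a}=\epsilon_i$ (the $i$-th unit vector of $\mathbb N^n$), and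
$$\rho(z_{i,a})=s_{i,a}u_i\in\mathbb C(X)[u_1,\dots,u_n],\qquad\tau(z_{i,a})=\chi^au_i\in\mathbb C[\mathbb Z^n][u_1,\dots,u_n],$$
where $\chi^a$ is the basis element of the group ring. Let $I=\ker\rho$ and $J=\ker\tau$; both are multihomogeneous. Give the monomial $z^q$ the weight $\sum q_{i,a}a\in\mathbb Z^n$, and for $0\ne f\in S_m$ let $\mathrm{in}(f)$ be the sum of its terms of smallest weight in the order of $v$.

A toy case with $n=1$: on $\mathbb P^1$ with $v=\mathrm{ord}_0$ and $V=H^0(\mathcal O(2))$ take $s_0=1$, $s_1=z+z^2$, $s_2=z^2$. One checks $s_1^2=s_0s_2+2s_1s_2-s_2^2$. So $f=z_1^2-z_0z_2-2z_1z_2+z_2^2\in I$, its terms have weights $2,2,3,4$, and $\mathrm{in}(f)=z_1^2-z_0z_2$ indeed lies in $J$.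

**Step 3: initial forms of $I$ lie in $J$.** This gives the inequality of Hilbert functions. Let $0\ne f\in I_m$, $\mathrm{in}(f)=\sum c_qz^q$ of weight $w_0$. Under $\rho$ the monomials of $\mathrm{in}(f)$ map to $u^m$ times elements of value $w_0$ with $\mathrm{lc}=1$, and the remaining terms of $f$ map to $u^m$ times elements of value $>w_0$. If $\sum c_q\ne0$, then $\rho(f)$ would be $u^m$ times an element of value $w_0$, contradicting $\rho(f)=0$. So $\sum c_q=0$ and $\tau(\mathrm{in}(f))=(\sum c_q)\chi^{w_0}u^m=0$.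

Let $\mathrm{in}(I)$ be the span of all $\mathrm{in}(f)$, $f\in I$ multihomogeneous and nonzero. It is an ideal, since $z^q\mathrm{in}(f)=\mathrm{in}(z^qf)$; it is multihomogeneous and contained in $J$. The space $\mathrm{in}(I)_m$ is the associated graded space of $I_m$ for the finite filtration of $S_m$ by weight, so $\dim\mathrm{in}(I)_m=\dim I_m$. With $H_M(m)=\dim M_m$,
$$H_{S/I}=H_{S/\mathrm{in}(I)}=H_{S/J}+H_{J/\mathrm{in}(I)}.\tag{6}$$

**Step 4: leading parts of Hilbert polynomials are nonnegative.** Let $M$ be a finitely generated $\mathbb N^n$-graded $S$-module, with associated sheaf $\widetilde M$ on $\Pi=\prod_i\mathbb P^{\#A_i-1}$. Then $H_M(m)=\chi(\widetilde M(m))$ when all $m_i\gg0$: take a finite multigraded free resolution $F_\bullet\to M$; for $m_i$ at least all shifts $c$ we have $\chi(\mathcal O_\Pi(m-c))=\dim S_{m-c}$, so $\chi(\widetilde M(m))=\sum(-1)^j\chi(\widetilde F_j(m))=\sum(-1)^j\dim(F_j)_m=\dim M_m$. By asymptotic Riemann–Roch, if $\widetilde M\ne0$ this is a polynomial of degree $d=\dim\mathrm{Supp}\,\widetilde M$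 with degree-$d$ part
$$\frac1{d!}\sum_Z\mathrm{length}_Z(\widetilde M)\,\Big(\big(\textstyle\sum_im_iH_i\big)^d\cdot Z\Big),$$
the sum over the $d$-dimensional components $Z$ of the support, $H_i$ the hyperplane class of the $i$-th factor. All its coefficients are $\ge0$ because the $H_i$ are nef, and its values at $m\in\mathbb Z_{>0}^n$ are positive because $\sum m_iH_i$ is then ample.

**Step 5: the coefficient for $S/I$.** Let $\Phi:Y\to\Pi$ be the morphism given by $V_1,\dots,V_n$ and $Z=\Phi(Y)$. A multihomogeneous polynomial vanishes on $Z$ iff it vanishes when the $s_{i,a}$ are substituted, that is, iff it lies in $I$. So $\widetilde{S/I}=\mathcal O_Z$. As $\Phi$ is generically finite onto $Z$, the degree is $n$, and the coefficient of $m_1\cdots m_n$ is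
$$(H_1\cdots H_n\cdot Z)=r^n(N_1\cdots N_n)/\deg\Phi\le r^n(N_1\cdots N_n).$$

**Step 6: the coefficient for $S/J$.** Writing $m*A$ for the $m$-fold sumset, $S_m/J_m\cong\tau(S_m)$ has dimension $\#(m_1*A_1+\dots+m_n*A_n)$. Fix $m\in\mathbb Z_{>0}^n$ and put $B=\sum m_i*A_i$, so $\mathrm{conv}\,B=\sum m_iP_i$. Since $m_1\ge1$, $B-B$ contains $A_1-A_1$ and generates $\mathbb Z^n$. We claim
$$\#(k*B)\sim k^n\,\mathrm{Leb}(\mathrm{conv}\,B)\qquad(k\to\infty).\tag{7}$$
The upper bound holds because $k*B\subset\mathbb Z^n\cap k\,\mathrm{conv}\,B$. For the lower bound let $\Gamma\subset\mathbb Z^{n+1}$ be the semigroup generated by the $(b,1)$, $b\in B$; it generates the group $\mathbb Z^{n+1}$. Write a lattice point of the cone $\mathbb R_{\ge0}\Gamma$ as $\sum c_b(b,1)$ with $c_b\ge0$ and split each $c_b$ into integer and fractional part: the point is an element of $\Gamma\cup\{0\}$ plus an element of the finite set $F=\mathbb Z^{n+1}\cap\{\sum t_b(b,1):0\le t_b<1\}$. Write each $f\in F$ as $p_f-q_f$ with $p_f,q_f\in\Gamma$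 and put $\gamma=\sum_{f\in F}q_f$. Then $\gamma+f=p_f+\sum_{f'\ne f}q_{f'}\in\Gamma$, hence $\gamma+(\mathbb R_{\ge0}\Gamma\cap\mathbb Z^{n+1})\subset\Gamma$. With $\gamma=(\gamma',k_0)$, reading this at height $k>k_0$ gives $\gamma'+(\mathbb Z^n\cap(k-k_0)\mathrm{conv}\,B)\subset k*B$, and (7) follows.

So $H_{S/J}(km)\sim k^n\,\mathrm{Leb}(\sum m_iP_i)$ for every $m\in\mathbb Z_{>0}^n$. The Hilbert polynomial of $S/J$ therefore has no part of degree $>n$ (such a part would vanish on $\mathbb Z^n_{>0}$), and its degree-$n$ part is $\mathrm{Leb}(\sum m_iP_i)$. Its coefficient at $m_1\cdots m_n$ is $\mathrm{vol}(P_1,\dots,P_n)$.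

**Step 7: comparison.** By (6), $H_{J/\mathrm{in}(I)}$ is eventually a polynomial of degree $\le n$. By Step 4 its degree-$n$ part is zero or has coefficients $\ge0$. Comparing the coefficients of $m_1\cdots m_n$ in (6) gives $\mathrm{vol}(P_1,\dots,P_n)\le r^n(N_1\cdots N_n)$.

*Proof of (ii).* By $\Delta_v(rN)=r\Delta_v(N)$ we may assume $N$ globally generated. By (i) with all $N_i=N$, $n!\,\mathrm{Leb}\,K_r(N)\le(N^n)$ for large $r$, and by Step 1 the body $K_r(N)$ has interior for large $r$. The $K_{q!}(N)$ increase, contain a fixed ball for $q$ large, and have bounded volume. Hence they are uniformly bounded: a convex set containing a ball of radius $\varrho$ and a point at distance $R$ from its center contains a cone over an $(n-1)$-disk of radius $\varrho$ and height $R$, so its volume is at least $c_n\varrho^{n-1}R$. So $\Delta_v(N)$ is a convex body, $K_{q!}(N)\to\Delta_v(N)$, and $n!\,\mathrm{Leb}\,\Delta_v(N)\le(N^n)$. Conversely, by (5), $h^0(mN)\le\#(\mathbb Z^n\cap m\Delta_v(N))$. Multiply by $n!/m^n$ and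 let $m\to\infty$: since $N$ is nef, $(N^n)=\mathrm{vol}(N)\le n!\,\mathrm{Leb}\,\Delta_v(N)$.

*Proof of (iii).* Apply (i) along $r=q!$ and use continuity of mixed volumes. $\square$

## 4. The lower bound for line bundles: complete intersection flags

Here the surface argument works with more hypersurfaces, and a perturbation passes from ample to globally generated and big.

**Lemma 5.** (a) Let $A_1,\dots,A_n$ be ample on a smooth projective $Y$ birational to $X$. There is a flag valuation $v$ with $\mathrm{vol}(\Delta_v(A_1),\dots,\Delta_v(A_n))\ge(A_1\cdots A_n)$.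

(b) If $N_1,\dots,N_n$ are globally generated and big on $Y$, then for every $\epsilon>0$ there is a flag valuation $v$ with $\mathrm{vol}(\Delta_v(N_1),\dots,\Delta_v(N_n))\ge(N_1\cdots N_n)-\epsilon$.

*Proof.* **Step 1: the flag.** We choose it so that $e_i$ is the value of a section of a multiple of $A_i$. Let $m_iA_i$ be very ample. By Bertini, choose $D_i\in|m_iA_i|$ for $i\le n-1$ such that, with $Y_0=Y$, $Y_i=D_i|_{Y_{i-1}}$ is smooth and irreducible; this is possible since $\dim Y_{i-1}\ge2$. Let $C=Y_{n-1}$, a smooth irreducible curve of genus $g$, and $p\in C$. Let $v$ be the valuation of the flag $Y_1\supset\dots\supset Y_{n-1}\supset\{p\}$.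

**Step 2: segments in the first $n-1$ bodies.** The section of $m_iA_i$ defining $D_i$ does not vanish identically on $Y_{i-1}$, so its first $i-1$ values are $0$. Its restriction to $Y_{i-1}$ is a local equation of $Y_i$, so the $i$-th value is $1$, and after division a unit remains. Its value is $e_i$. A section of $m_iA_i$ not vanishing at $p$ has value $0$. So $\Delta_v(A_i)\supset[0,e_i/m_i]$ for $i\le n-1$.

**Step 3: a segment in the last body.** Let $d=\deg A_n|_C=m_1\cdots m_{n-1}(A_1\cdots A_n)$. For $m\gg0$, $H^0(Y,mA_n)\to H^0(C,mA_n|_C)$ is surjective, and $mA_n|_C$ has a section vanishing at $p$ to order exactly $md-2g$, because $mA_n|_C(-(md-2g)p)$ has degree $2g$ and is globally generated. A lift does not vanish identically on $C$, so its value is $(md-2g)e_n$. With a section not vanishing at $p$ and $m\to\infty$, $\Delta_v(A_n)\supset[0,de_n]$.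

**Step 4: conclusion of (a).** For segments $[0,c_ie_i]$, $\mathrm{Leb}(\sum\lambda_i[0,c_ie_i])=\prod\lambda_ic_i$. So the mixed volume of our segments is $d/(m_1\cdots m_{n-1})=(A_1\cdots A_n)$. Use monotonicity; the $\Delta_v(A_i)$ are convex bodies by Lemma 4(ii).

**Step 5: (b), by shrinking $N_i$ to ample classes.** Choose effective $\mathbb Q$-divisors $E_i$ with $N_i-E_i$ ample. For rational $t\in(0,1]$, $A_{i,t}=N_i-tE_i=(1-t)N_i+t(N_i-E_i)$ is ample. For $r$ divisible enough, $rA_{i,t}$ and $rtE_i$ are integral. Multiplying sections of $m\,rA_{i,t}$ by the $m$-th power of the canonical section of $rtE_i$ shifts all values by the same vector $m\,v(s_{rtE_i})$ and lands in $H^0(mrN_i)$. So a translate of $\Delta_v(rA_{i,t})$ lies in $r\Delta_v(N_i)$, for every $v$. Apply (a) to $rA_{1,t},\dots,rA_{n,t}$ and divide by $r^n$: some flag valuation satisfies $\mathrm{vol}(\Delta_v(N_1),\dots,\Delta_v(N_n))\ge(A_{1,t}\cdots A_{n,t})$. The right side tends to $(N_1\cdots N_n)$ as $t\to0$. $\square$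

## 5. Globally generated bundles attached to a singular metric

We replace $(L,h)$ by line bundles $N_k$ that see exactly $\mathcal I(h^k)$.

**The auxiliary bundle $G$.** On a smooth projective $Y$ of dimension $n$ put $G_Y=K_Y+(n+1)A'+A''$ with $A'$ very ample and $A''$ ample enough that $G_Y$ is very ample. Then for every line bundle $F$ on $Y$ with psh metric $\chi$, the sheaf $F\otimes G_Y\otimes\mathcal I(\chi)$ is globally generated. Indeed, for $1\le q\le n$ we have $F\otimes G_Y\otimes A'^{-q}=K_Y+F+(n+1-q)A'+A''$. Adding to $\chi$ smooth positively curved metrics of $(n+1-q)A'$ and $A''$ gives strictly positive curvature and does not change the multiplier ideal. So Nadel vanishing gives $H^q(Y,F\otimes G_Y\otimes A'^{-q}\otimes\mathcal I(\chi))=0$, and Castelnuovo–Mumford applies.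

Fix $G=G_X$, a smooth positively curved metric $g$ on $G$, and $0\ne g_0\in H^0(X,G)$. Let $(L,h)$, $h=e^{-2\varphi}$, be Hermitian big with $\mathrm{vol}(L,h)>0$, and $\mathcal I_k=\mathcal I(k\varphi)$. Let $(\sigma_{k,\alpha})_\alpha$ be a basis of $H^0(X,L^k\otimes G\otimes\mathcal I_k)$; it generates this sheaf. Put
$$\psi_k=\tfrac1{2k}\log\sum_\alpha|\sigma_{k,\alpha}|^2,$$
a psh metric on $L+\frac1kG$. Let $\pi_k:Y_k\to X$ be a projective modification, $Y_k$ smooth, with $\mathcal I_k\mathcal O_{Y_k}=\mathcal O(-D_k)$. Then $N_k:=\pi_k^*(L^k\otimes G)(-D_k)$ is globally generated by the $\pi_k^*\sigma_{k,\alpha}/s_{D_k}$, and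
$$k\,\pi_k^*\psi_k=\log|s_{D_k}|+\gamma_k\tag{8}$$
with $\gamma_k$ a smooth semipositive metric on $N_k$. Put $\theta_k=dd^c\gamma_k$ and
$$v_k:=k^{-n}(N_k^n)=\int_X(dd^c\psi_k)^n,$$
where the equality holds because masses do not see $\pi_k$ and $\log|s_{D_k}|$. (The number $v_k$ and the valuation $v$ will not be confused.)

In the $\mathbb P^1$ example with a pole of size $c$, take $A'=A''=\mathcal O(1)$, so $G=\mathcal O(1)$. Then $D_k=\lfloor kc\rfloor p$, $N_k=\mathcal O(k+1-\lfloor kc\rfloor)$ and $v_k=(k+1-\lfloor kc\rfloor)/k\to1-c=\mathrm{vol}(L,h)$. That $v_k\to\mathrm{vol}(L,h)$ always holds, along $k=2^j$, is Proposition 7. We collect four facts.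

**Fact (a): $\psi_k$ is less singular than $\varphi$.** This bounds masses of $\varphi$ from above:
$$\varphi+\tfrac1kg\le\psi_k+C_k,\qquad v_k\ge\int_X(dd^c\varphi+\tfrac1kdd^cg)^n\ge\int_X(dd^c\varphi)^n.\tag{9}$$
Work on a small ball $B$ with trivializations. Let $\mathcal H$ be the Hilbert space of holomorphic $f$ on $B$ with $\|f\|^2=\int_B|f|^2e^{-2k\varphi}<\infty$, and $(f_\alpha)$ an orthonormal basis. By Ohsawa–Takegoshi extension from the point $x$, where $\varphi(x)>-\infty$, for $a\in\mathbb C$ there is $f$ with $f(x)=a$ and $\|f\|^2\le C|a|^2e^{-2k\varphi(x)}$. Normalizing to $\|f\|=1$, $\sum|f_\alpha(x)|^2=\sup_{\|f\|\le1}|f(x)|^2\ge C^{-1}e^{2k\varphi(x)}$, that is, $\varphi\le\frac1{2k}\log\sum|f_\alpha|^2+C$ (Demailly). Next, the $\sigma_{k,\alpha}$ generate $\mathcal I_k$, so $\mathcal O(B)^N\to H^0(B,\mathcal I_k)$, $(c_\alpha)\mapsto\sum c_\alpha\sigma_{k,\alpha}$, is a continuous surjection of Fréchet spaces. By the open mapping theorem, every $f$ can be lifted with $|c_\alpha|$ on a smaller ball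 bounded by a constant times $\sup|f|$ on some compact subset of $B$. The latter is bounded for $\|f\|\le1$, since $\varphi$ is locally bounded above. So $\sup_{\|f\|\le1}|f(x)|^2\le C\sum|\sigma_{k,\alpha}(x)|^2$ on the smaller ball. By compactness of $X$ the first part of (9) follows. The second part is (M), then multilinearity and positivity.

**Fact (b): along divisibility the $\psi_k$ get more singular.** This makes $v_k$ monotone. For $k\mid l$, subadditivity (Demailly–Ein–Lazarsfeld) gives $\mathcal I_l\subset\mathcal I_k^{l/k}$. So each $\sigma_{l,\alpha}$ is locally a combination of products of $l/k$ of the $\sigma_{k,\alpha}$, whence $\sum|\sigma_{l,\alpha}|^2\le C(\sum|\sigma_{k,\alpha}|^2)^{l/k}$, i.e.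
$$\psi_l+(\tfrac1k-\tfrac1l)g\le\psi_k+C,\tag{10}$$
both sides being metrics on $L+\frac1kG$. By (M), $v_l\le v_k$. Let $\beta=\lim_jv_{2^j}$.

**Fact (c): sections with multiplier ideals embed into sections of $N_k$.** This gives $v_k\ge\mathrm{vol}(L,h)$ and an inclusion of bodies. For $s\in H^0(X,L^{km}\otimes\mathcal I_{km})\subset H^0(X,L^{km}\otimes\mathcal I_k^m)$ we have $\pi_k^*(s\,g_0^m)/s_{D_k}^m\in H^0(Y_k,mN_k)$, and $s\mapsto\pi_k^*(sg_0^m)/s_{D_k}^m$ is injective. Counting dimensions, multiplying by $n!/(km)^n$ and letting $m\to\infty$, $v_k\ge\mathrm{vol}(L,h)$. So $\beta\ge\mathrm{vol}(L,h)>0$, and $N_k$ is globally generated and big. Taking values, $v(s)+m(v(g_0)-v(s_{D_k}))\in m\Delta_v(N_k)$. Divide by $km$ and let $m\to\infty$: for every $v$,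
$$\Delta_v(L,h)+\tfrac1k\big(v(g_0)-v(s_{D_k})\big)\subset\tfrac1k\Delta_v(N_k).\tag{11}$$

**Fact (d): membership in $\mathcal I(m\varphi)$ can be tested on $\psi_l$ for $l$ large.** If $\eta>0$ and $l\ge m(1+\eta)/\eta$, then
$$\mathcal I(m(1+\eta)\psi_l)\subset\mathcal I(m\varphi).\tag{12}$$
Work locally, with $\psi_l\le0$ after subtracting a constant, and let $|f|^2e^{-2m(1+\eta)\psi_l}\in L^1_{loc}$. On $\{\varphi\ge(1+\eta)\psi_l\}$ we have $|f|^2e^{-2m\varphi}\le|f|^2e^{-2m(1+\eta)\psi_l}$. On $\{\varphi<(1+\eta)\psi_l\}$, since $l\ge m$,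
$$e^{-2m\varphi}=e^{2l(\psi_l-\varphi)}e^{2(l-m)\varphi-2l\psi_l}\le e^{2l(\psi_l-\varphi)}e^{2(\eta l-m(1+\eta))\psi_l}\le e^{2l(\psi_l-\varphi)};$$
the last step uses $\eta l\ge m(1+\eta)$ and $\psi_l\le0$. The right side is locally integrable, because $e^{2l\psi_l}$ is, up to a bounded factor, $\sum|\sigma_{l,\alpha}|^2$ with $\sigma_{l,\alpha}\in\mathcal I(l\varphi)$. As $f$ is locally bounded, $|f|^2e^{-2m\varphi}\in L^1_{loc}$.

## 6. Small mass defect and envelopes

On $Y_k$ we shall compare $\gamma_k$ with more singular metrics $\gamma_k+u$ on $N_k$ whose mass is nearly the full mass $\int\theta_k^n$. What does a small mass defect say about $u$? It does not say that $u$ is bounded. On $\mathbb P^1$ let $\theta$ be the Fubini–Study form of mass $1$ and $q=\log|x_0|-\frac12\log(|x_0|^2+|x_1|^2)\le0$, so $\theta+dd^cq=[p]$. With $\chi(t)=-(1-t)^{1/2}$, which is convex with $0\le\chi'\le\frac12$ for $t\le0$, the function $u=\chi(q)$ satisfies, off $p$, $\theta_u\ge(1-\chi'(q))\theta+\chi'(q)(\theta+dd^cq)\ge0$. It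 is bounded above, so it is $\theta$-psh. It is unbounded, yet it has no Lelong number at $p$, so its mass is full. What survives is that a large multiple of $u$ still dominates some $\theta$-psh function.

**Lemma 6.** Let $Y$ be a connected compact Kähler manifold of dimension $n$, $\theta\ge0$ a smooth closed $(1,1)$-form with $\int\theta^n>0$, $u\in\mathrm{PSH}(Y,\theta)$, $u\le0$, and $b\ge1$ with
$$b^n\Big(\int\theta^n-\int\theta_u^n\Big)<\int\theta^n.$$
Then there is $w\in\mathrm{PSH}(Y,\theta)$ with $w\le bu$.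

Check it on $u=cq$, $0<c<1$: $\theta_u=(1-c)\theta+c[p]$ has mass $1-c$, the hypothesis reads $bc<1$, and $w=bu=bcq$ works. If $bc>1$ there is no $w$: it would have Lelong number $\ge bc>1$ at $p$, more than the total mass $1$.

*Proof.* Let $u_j=\max(u,-j)$, which is $\theta$-psh since $\theta\ge0$, and let
$$w_j=P_\theta(bu_j),\qquad P_\theta(f):=\sup\{\omega\in\mathrm{PSH}(Y,\theta):\omega\le f\}.$$
As $bu_j$ is usc, the usc regularization of $w_j$ is still $\le bu_j$, so it is a candidate; hence $w_j$ is $\theta$-psh. The constant $-bj$ is a candidate. So $-bj\le w_j\le bu_j\le0$, and $w_j$ decreases in $j$. We want to show that the $w_j$ do not drift to $-\infty$.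

**Step 1: $\theta_{w_j}^n$ is carried by the contact set $\{w_j=bu_j\}$.** This localizes the whole mass of $w_j$. Take continuous $f_l\searrow bu_j$ and $p_l=P_\theta(f_l)\in\mathrm{PSH}(Y,\theta)$. The $p_l$ decrease; their limit is $\theta$-psh, $\ge w_j$ and $\le bu_j$, so $p_l\searrow w_j$.

First, $\theta_{p_l}^n(\{p_l<f_l\})=0$. Let $\delta=(f_l-p_l)(x_0)>0$. Choose a coordinate ball $B\ni x_0$ and a smooth $\varrho$ near $\overline B$ with $dd^c\varrho=\theta$, so small that on $\overline B$: $p_l<p_l(x_0)+\frac\delta4$, $f_l>f_l(x_0)-\frac\delta4$, $|\varrho-\varrho(x_0)|<\frac\delta8$. Put $\psi=p_l+\varrho$. By Bedford–Taylor (Acta Math. 1982, Prop. 9.1) there is a psh $\hat\psi\ge\psi$ near $\overline B$ with $\hat\psi=\psi$ off $B$ and $(dd^c\hat\psi)^n=0$ on $B$. By the maximum principle $\hat\psi\le\sup_{\partial B}\psi\le p_l(x_0)+\varrho(x_0)+\frac38\delta$ on $B$. So on $B$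
$$\hat\psi-\varrho\le p_l(x_0)+\tfrac\delta2=f_l(x_0)-\tfrac\delta2<f_l.$$
Hence the function equal to $\hat\psi-\varrho$ on $B$ and to $p_l$ elsewhere is a candidate for $P_\theta(f_l)$. So it is $\le p_l$, $\hat\psi=\psi$, and $\theta_{p_l}^n=0$ on $B$. The set $\{p_l<f_l\}$ is open ($p_l$ is usc, $f_l$ continuous), and countably many such balls cover it.

Now pass to the limit. Let $g_m=\max(bu_j-p_m,0)$, bounded and quasi-continuous. For $l\ge m$, $bu_j-p_m\le f_l-p_l$, so $0\le g_m\le f_l-p_l$ and $\int g_m\theta_{p_l}^n=0$. Let $l\to\infty$: for the uniformly bounded decreasing sequence $p_l\searrow w_j$, Bedford–Taylor convergence holds against bounded quasi-continuous functions, so $\int g_m\theta_{w_j}^n=0$. As $m\to\infty$, $g_m\nearrow bu_j-w_j$, so $\int(bu_j-w_j)\theta_{w_j}^n=0$ by monotone convergence.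

**Step 2: compare with $u_j$ on the contact set.** We replace the unknown $\theta_{w_j}^n$ by $\theta_{u_j}^n$ at the cost of $b^n$. The function $\omega=w_j/b$ is $\theta$-psh, $\omega\le u_j$, and $b\,\theta_\omega=(b-1)\theta+\theta_{w_j}$, so $\theta_{w_j}^n\le b^n\theta_\omega^n$. Demailly's inequality
$$\theta^n_{\max(\omega,u_j)}\ge\mathbf 1_{\{\omega\ge u_j\}}\theta_\omega^n+\mathbf 1_{\{\omega<u_j\}}\theta_{u_j}^n,$$
with $\max(\omega,u_j)=u_j$, gives $\mathbf 1_{\{\omega=u_j\}}\theta_\omega^n\le\mathbf 1_{\{\omega=u_j\}}\theta_{u_j}^n$. Bounded potentials have full mass, so with Step 1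
$$\int\theta^n=\int\theta_{w_j}^n=\int_{\{w_j=bu_j\}}\theta_{w_j}^n\le b^n\int_{\{w_j=bu_j\}}\theta_{u_j}^n.\tag{13}$$

**Step 3: the $w_j$ do not tend to $-\infty$.** Suppose $\sup w_j\to-\infty$. Given $C>0$, take $j>C$ with $\sup w_j<-bC$. Then the contact set lies in $\{u_j<-C\}=\{u<-C\}$. By plurifine locality $\theta_{u_j}^n=\theta_u^n$ on $\{u>-j\}\supset\{u\ge-C\}$, so
$$\int_{\{u<-C\}}\theta_{u_j}^n=\int\theta^n-\int_{\{u\ge-C\}}\theta_u^n,$$
and (13) gives $\int\theta^n\le b^n(\int\theta^n-\int_{\{u\ge-C\}}\theta_u^n)$ for all $C$. As $C\to\infty$, $\int_{\{u\ge-C\}}\theta_u^n\to\int\theta_u^n$, because $\theta_u^n$ does not charge $\{u=-\infty\}$. This contradicts the hypothesis. So $\sup w_j\ge-c$ for some constant $c$. The nonempty compact sets $\{w_j\ge-c\}$ decrease, so $w=\lim w_j$ is $\ge-c$ somewhere, and $w\in\mathrm{PSH}(Y,\theta)$. Finally $w\le bu_j$ for all $j$, so $w\le bu$. $\square$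

## 7. The volumes $v_k$ converge to $\mathrm{vol}(L,h)$

By Fact (c), $\beta\ge\mathrm{vol}(L,h)$. For the converse one must produce sections of $L^m\otimes\mathcal I(m\varphi)$ from sections on $Y_k$. The natural attempt is to multiply a section of $\frac mkN_k$ by $s_{D_k}^{m/k}$, getting a section (twisted by $\frac mkG$) that vanishes along $\frac mkD_k$. That is the vanishing of $\mathcal I_k^{m/k}$, and subadditivity, $\mathcal I_m\subset\mathcal I_k^{m/k}$, goes the wrong way. In the $\mathbb P^1$ example with $c=\frac12$, $k=1$, we have $\mathcal I_1^m=\mathcal O$ while $\mathcal I_m=\mathcal O(-\lfloor m/2\rfloor p)$. The extra vanishing must come from somewhere. By Fact (d) it suffices to control $\psi_l$ for one huge $l$; the metric $\psi_l$ has almost the mass of $\psi_k$, and Lemma 6 lets us pay for the difference with one section $t$ of a bundle that is small relative to $m$.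

**Proposition 7.** $\beta=\mathrm{vol}(L,h)$.

*Proof.* We show $\mathrm{vol}(L,h)\ge\beta$. Fix an integer $b\ge2$, and let $k=2^j$ be so large that $b^n(v_k-\beta)<v_k$. Put $Y=Y_k$, $D=D_k$, $\pi=\pi_k$, $G'=G_Y$.

**Step 1: bound $\psi_l$ from below on $Y$, for every $l=2^i>k$.** By (10) and (8) the weight $k\pi^*(\psi_l+(\frac1k-\frac1l)g)-\log|s_D|$ on $N_k$ is psh off $D$ and at most $\gamma_k+C$. So it extends to a psh metric $\gamma_k+u+\mathrm{const}$ on $N_k$, with $u\in\mathrm{PSH}(Y,\theta_k)$, $\sup u=0$. Its mass is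
$$\int(\theta_k+dd^cu)^n=k^n\int_X\big(dd^c\psi_l+(\tfrac1k-\tfrac1l)dd^cg\big)^n\ge k^nv_l\ge k^n\beta,\qquad\int\theta_k^n=k^nv_k.$$
By the choice of $k$, Lemma 6 applies and gives $w_l\in\mathrm{PSH}(Y,\theta_k)$ with $w_l\le bu\le0$. As $g$ and $\gamma_k$ are locally bounded, locally on $Y$
$$\pi^*\psi_l\ge\tfrac1k\log|s_D|+\tfrac1ku-C\ge\tfrac1k\log|s_D|+\tfrac1{kb}w_l-C.\tag{14}$$

**Step 2: build sections of $L^m\otimes\mathcal I(m\varphi)$.** Let $\eta=1/Q$, $Q\in\mathbb N$, and let $m$ be a multiple of $kbQ$. Put $e=m(1+\eta)/k$ and $c=m(1+\eta)/(kb)$, which are integers, and choose $l=2^i>k$ with $l\ge m(1+\eta)/\eta$. The sheaf $cN_k\otimes G'\otimes\mathcal I(cw_l)$ is globally generated by Section 5, with $F=cN_k$ and $\chi=c(\gamma_k+w_l)$, and it is nonzero. So it has a section $t\ne0$. For $s\in S_m:=H^0(Y,m\pi^*L-eD-cN_k-G')$ let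
$$f=s\,s_D^e\,t\in H^0(Y,m\pi^*L)=H^0(X,L^m).$$
Multiplying (14) by $-2m(1+\eta)$, locally
$$|f|^2e^{-2m(1+\eta)\pi^*\psi_l}\le C|s|^2|s_D|^{2e}|t|^2\,|s_D|^{-2e}e^{-2cw_l}=C|s|^2|t|^2e^{-2cw_l}\in L^1_{loc}(Y).$$
Changing variables, where the squared Jacobian of $\pi$ is bounded, gives $f\in\mathcal I(m(1+\eta)\psi_l)$ on $X$, and (12) gives $f\in H^0(X,L^m\otimes\mathcal I(m\varphi))$. The map $s\mapsto f$ is linear and injective, so $h^0(X,L^m\otimes\mathcal I(m\varphi))\ge\dim S_m$. The space $S_m$ does not depend on $l$ or $t$.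

**Step 3: count.** We have $S_m=H^0(Y,mB_\eta-G')$ with
$$B_\eta=\pi^*L-\tfrac{1+\eta}kD-\tfrac{1+\eta}{kb}N_k.$$
If $B_\eta$ is big, then $\frac{n!}{m^n}h^0(mB_\eta-G')\to\mathrm{vol}(B_\eta)$ along multiples of $kbQ$: choose such a multiple $r$ with $rB_\eta-G'$ effective; then $h^0((m-r)B_\eta)\le h^0(mB_\eta-G')\le h^0(mB_\eta)$, as $G'$ is effective. Hence $\mathrm{vol}(L,h)\ge\mathrm{vol}(B_\eta)$, trivially if $B_\eta$ is not big. Let $Q\to\infty$; by continuity of the volume $\mathrm{vol}(L,h)\ge\mathrm{vol}(B_0)$. Since $\frac1kN_k=\pi^*L+\frac1k\pi^*G-\frac1kD$,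
$$B_0=(1-\tfrac1b)\tfrac1kN_k-\tfrac1k\pi^*G.$$

**Step 4: estimate $\mathrm{vol}(B_0)$.** Siu's inequality $\mathrm{vol}(A-B)\ge A^n-nA^{n-1}B$ for nef $A,B$ (Lazarsfeld, *Positivity I*, Thm 2.2.15 and its proof; trivial if the right side is $\le0$) yields
$$\mathrm{vol}(L,h)\ge(1-\tfrac1b)^nv_k-\tfrac nk\big((\tfrac1kN_k)^{n-1}\cdot\pi^*G\big).$$
The last intersection number is bounded independently of $k$. Choose $c_0\ge 0$ with $c_0G-L$ effective. Then
$$(c_0+1)\pi^*G-\tfrac1kN_k=\pi^*(c_0G-L)+(1-\tfrac1k)\pi^*G+\tfrac1kD$$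
is pseudoeffective. Since $N_k$ and $\pi^*G$ are nef, replacing the factors $\frac1kN_k$ by $(c_0+1)\pi^*G$ one at a time does not decrease the number, so it is $\le(c_0+1)^{n-1}(G^n)$. Let $k=2^j\to\infty$, then $b\to\infty$: $\mathrm{vol}(L,h)\ge\beta$. $\square$

**Corollary 8.** If $\mathrm{vol}(L,h)>0$, then $n!\,\mathrm{Leb}\,\Delta_v(L,h)=\mathrm{vol}(L,h)\ge\int_Xc_1(L,h)^n$ for all $v$.

*Proof.* By (11) and Lemma 4(ii), $n!\,\mathrm{Leb}\,\Delta_v(L,h)\le k^{-n}(N_k^n)=v_k$, and $v_{2^j}\to\mathrm{vol}(L,h)$. Conversely, let $\epsilon>0$, $\mathbb B$ the unit ball, $K_\epsilon=\Delta_v(L,h)+\epsilon\mathbb B$. By (5) the set $v(H^0(L^k\otimes\mathcal I_k)\setminus0)$ has $h^0(L^k\otimes\mathcal I_k)$ elements, and for $k$ large it lies in $\mathbb Z^n\cap kK_\epsilon$ by Hausdorff convergence. Since $\#(\mathbb Z^n\cap kK_\epsilon)\sim k^n\mathrm{Leb}\,K_\epsilon$, we get $\mathrm{vol}(L,h)\le n!\,\mathrm{Leb}\,K_\epsilon$; let $\epsilon\to0$. The last inequality is (9) together with Proposition 7. $\square$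

## 8. The supremum over valuations equals $\mu$

Let $(L_i,h_i)$, $h_i=e^{-2\varphi_i}$, satisfy $\mathrm{vol}(L_i,h_i)>0$. Perform Section 5 for each $i$ with the same $G$ and with $Y_k$ common to all $i$: take a resolution of the blow-up of the product ideal $\prod_i\mathcal I(k\varphi_i)$; once the product is invertible, each factor is. Write $N_{i,k},\psi_{i,k},\gamma_{i,k},\theta_{i,k},D_{i,k},v_{i,k}$. Below $k=2^j$. Put
$$\mu_k=k^{-n}(N_{1,k}\cdots N_{n,k})=\int_Xdd^c\psi_{1,k}\wedge\dots\wedge dd^c\psi_{n,k}.$$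
By (10), (M) and multilinearity $\mu_k$ decreases in $j$; so $\mu=\lim\mu_k$ exists. By (9) and (M),
$$\mu_k\ge\int_X\bigwedge_i(dd^c\varphi_i+\tfrac1kdd^cg)\ge\int_X\bigwedge_idd^c\varphi_i.\tag{15}$$

**Step 1: for every $v$, $\mathrm{vol}(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n))\le\mu$.** This is the upper bound. By (11), translation invariance, monotonicity and Lemma 4(iii), the left side is at most $k^{-n}\mathrm{vol}(\Delta_v(N_{1,k}),\dots,\Delta_v(N_{n,k}))\le\mu_k$. Let $k\to\infty$.

For the lower bound, Lemma 5(b) gives a valuation nearly optimal for the $N_{i,k}$. But this valuation lives on $Y_k$ and changes with $k$. So it is not enough that for each fixed $v$ the bodies $\frac1k\Delta_v(N_{i,k})$ approach translates of $\Delta_v(L_i,h_i)$; we need a rate that does not depend on $v$. The volumes of the two bodies do not depend on $v$, by Corollary 8 and Lemma 4(ii), and the next lemma turns closeness of volumes into a rate. Recall Grünbaum's inequality: if the convex body $K'$ has centroid $0$ and $\ell\ne0$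 is a linear form, then $\mathrm{Leb}(K'\cap\{\ell\ge0\})\ge e^{-1}\mathrm{Leb}\,K'$.

**Lemma 9.** Let $K\subset K'$ be convex bodies in $\mathbb R^n$ with $\mathrm{Leb}\,K\ge(1-\epsilon)\mathrm{Leb}\,K'$, $\mathrm{Leb}\,K'>0$, $\epsilon\ge0$, and let $0<\delta<1$ with $\delta^n>e\,\epsilon$. Then a translate of $(1-\delta)K'$ lies in $K$.

*Proof.* Translate so that the centroid of $K'$ is $0$; we show $(1-\delta)K'\subset K$. Suppose $x=(1-\delta)y\notin K$ with $y\in K'$. There is a linear form $\ell$ with $\ell<\ell(x)$ on $K$, so $\mathrm{Leb}(K'\cap\{\ell\ge\ell(x)\})\le\epsilon\,\mathrm{Leb}\,K'$. But this set contains $(1-\delta)y+\delta(K'\cap\{\ell\ge0\})$: such points lie in $K'$ by convexity, and $\ell$ is at least $(1-\delta)\ell(y)=\ell(x)$ there. By Grünbaum its volume is at least $\delta^ne^{-1}\mathrm{Leb}\,K'>\epsilon\,\mathrm{Leb}\,K'$, a contradiction. $\square$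

**Step 2: $\sup_v\ge\mu$, already over flag valuations on the $Y_k$.** Let $\epsilon_k=\max_i(1-\mathrm{vol}(L_i,h_i)/v_{i,k})\ge0$. By Proposition 7, $\epsilon_k\to0$. Put $\delta_k=(3\epsilon_k)^{1/n}+\frac1k$; it is $<1$ for $k$ large, and $\delta_k^n\ge3\epsilon_k+k^{-n}>e\,\epsilon_k$. By Lemma 5(b) choose a flag valuation $v=v^{(k)}$ on $Y_k$ with
$$k^{-n}\mathrm{vol}(\Delta_v(N_{1,k}),\dots,\Delta_v(N_{n,k}))\ge\mu_k-\tfrac1k.$$
By (11) a translate of $\Delta_v(L_i,h_i)$ lies in $\frac1k\Delta_v(N_{i,k})$, and $n!$ times the volumes of these two bodies are $\mathrm{vol}(L_i,h_i)$ and $v_{i,k}$. By Lemma 9, $\Delta_v(L_i,h_i)$ contains a translate of $(1-\delta_k)\frac1k\Delta_v(N_{i,k})$. Therefore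
$$\mathrm{vol}(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n))\ge(1-\delta_k)^n(\mu_k-\tfrac1k)\to\mu.$$

Steps 1 and 2 and Corollary 8 prove Theorem 3(1); the flags of Lemma 5 are flags of smooth complete intersections on $Y_k$.

## 9. Comparing $\mu$ with the mixed mass

It remains to compare $\mu$ with $\int\bigwedge_idd^c\varphi_i$. By (15) the mass is at most $\mu$. For the other direction monotonicity alone is useless, since $\varphi_i$ is more singular than $\psi_{i,k}$. But on $Y_k$ the difference is a function $u_i$ of small relative mass defect, and Lemma 6 inserts below $u_i$ the potential $w_i/b_i$, whose current dominates a fixed part of $\theta_{i,k}$.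

**Step 3: $\prod_i(1-\kappa_i^{1/n})\,\mu\le\int_X\bigwedge_idd^c\varphi_i\le\mu$.** The right inequality is (15). By Corollary 8, $\kappa_i\in[0,1]$. If some $\kappa_i=1$, the left inequality is trivial. Otherwise fix $b_i\ge1$ with $b_i^n\kappa_i<1$. By Proposition 7,
$$b_i^n\Big(v_{i,k}-\int_X(dd^c\varphi_i)^n\Big)\to b_i^n\kappa_i\,\mathrm{vol}(L_i,h_i)<\mathrm{vol}(L_i,h_i)\le v_{i,k},$$
so for $k$ large $b_i^n(v_{i,k}-\int(dd^c\varphi_i)^n)<v_{i,k}$. By (9) and (8) the weight $k\pi_k^*\varphi_i+\pi_k^*g-\log|s_{D_{i,k}}|$ is bounded above by $\gamma_{i,k}+C$ off $D_{i,k}$. So it extends to a psh metric $\gamma_{i,k}+u_i+\mathrm{const}$ on $N_{i,k}$, with $u_i\in\mathrm{PSH}(Y_k,\theta_{i,k})$, $\sup u_i=0$, and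
$$\int(\theta_{i,k}+dd^cu_i)^n=\int_X(k\,dd^c\varphi_i+dd^cg)^n\ge k^n\int_X(dd^c\varphi_i)^n.$$
Since $\int\theta_{i,k}^n=k^nv_{i,k}$, Lemma 6 gives $w_i\in\mathrm{PSH}(Y_k,\theta_{i,k})$ with $w_i/b_i\le u_i$. Moreover
$$\theta_{i,k}+dd^c(w_i/b_i)=(1-\tfrac1{b_i})\theta_{i,k}+\tfrac1{b_i}(\theta_{i,k}+dd^cw_i).$$
By (M) and multilinearity, dropping nonnegative terms,
$$k^n\int_X\bigwedge_i(dd^c\varphi_i+\tfrac1kdd^cg)=\int_{Y_k}\bigwedge_i(\theta_{i,k}+dd^cu_i)\ge\int_{Y_k}\bigwedge_i\big(\theta_{i,k}+dd^c(w_i/b_i)\big)\ge\prod_i(1-\tfrac1{b_i})\,(N_{1,k}\cdots N_{n,k}).$$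
By multilinearity the left side is $k^n(\int\bigwedge_idd^c\varphi_i+O(1/k))$. Divide by $k^n$ and let $k\to\infty$ with the $b_i$ fixed:
$$\int_X\bigwedge_idd^c\varphi_i\ge\prod_i(1-\tfrac1{b_i})\,\mu.$$
Let $b_i\uparrow\kappa_i^{-1/n}$, respectively $b_i\to\infty$ if $\kappa_i=0$.

**Proof of Theorem 2 and of (4).** Steps 1–3 give (4). If all $h_i$ are $\mathcal I$-good, then $\mathrm{vol}(L_i,h_i)>0$ and $\kappa_i=0$ for all $i$, so
$$\int_Xc_1(L_1,h_1)\wedge\dots\wedge c_1(L_n,h_n)=\mu=\sup_v\mathrm{vol}(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n)).\qquad\square$$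

## 10. Equal pairs and ample bundles

**Equality in Theorem 3(2) for equal pairs.** If all pairs equal $(L,h)$, then by Corollary 8 $\mathrm{vol}(\Delta_v(L,h),\dots,\Delta_v(L,h))=n!\,\mathrm{Leb}\,\Delta_v(L,h)=\mathrm{vol}(L,h)$ for each $v$. So the right inequality in (4) is an equality iff $\int_Xc_1(L,h)^n=\mathrm{vol}(L,h)$. As $\mathrm{vol}(L,h)>0$, this is $\mathcal I$-goodness. $\square$

**Proof of Theorem 3(3).** Let the $L_i$ be ample and the $h_i$ have minimal singularities. A minimal singular weight is, up to a constant, at least the weight of a smooth positively curved metric, so it is locally bounded. Thus $\mathcal I(h_i^k)=\mathcal O_X$, and $\Delta_v(L_i,h_i)$ is the Hausdorff limit of the $K_m(L_i)$. Looking along $m=q!$, this limit is $\Delta_v(L_i)$. Lemma 5(a) with $Y=X$ and $A_i=L_i$ gives a flag valuation whose mixed volume is at least $(L_1\cdots L_n)$. Lemma 4(iii), applied to globally generated multiples $m_iL_i$ and using $\Delta_v(m_iL_i)=m_i\Delta_v(L_i)$ and homogeneity, gives at most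 $(L_1\cdots L_n)$ for every $v$. So the supremum is attained by this flag valuation. $\square$
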